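# Where the flow polynomials of complete graphs vanish

## Flow counts on $K_3$ and $K_4$

Let $G=(V,E)$ be a finite graph and fix an orientation of its edges. Let $A$ be an abelian group of order $\lambda$.

**Definition.** A *nowhere-zero $A$-flow* on $G$ is a map $f:E\to A\setminus\{0\}$ such that at every vertex the sum of $f$ over the incoming edges equals the sum of $f$ over the outgoing edges.

Reversing an edge and changing the sign of $f$ there does not affect the condition, so the choice of orientation is harmless. We recall two textbook facts. The number of nowhere-zero $A$-flows depends only on $\lambda=|A|$, and it is given by a polynomial $F(G;\lambda)$ in $\lambda$, the *flow polynomial*. In terms of the Tutte polynomial, $F(G;\lambda)=(-1)^{|E|-|V|+k(G)}T(G;0,1-\lambda)$, where $k(G)$ is the number of components. We will not use the Tutte form, but it already suggests that $1-\lambda$ is a good variable. The *zeros* of $F(G;\lambda)$ are its complex roots.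

**The triangle.** Orient $K_3$ cyclically. Conservation at each vertex says that consecutive edges carry the same value, so a flow is a single non-zero element of $A$, and $F(K_3;\lambda)=\lambda-1$.

**The graph $K_4$.** View $K_4$ as a triangle $abc$ with a hub $d$. Let the spokes from $a,b,c$ into $d$ carry $p,q,r$. Conservation at $d$ gives $p+q+r=0$. Orient the triangle $a\to b\to c\to a$ and let $x$ be the value on $ab$. Conservation at $b$ puts $x-q$ on $bc$. Conservation at $c$ puts $x-q-r=x+p$ on $ca$, and then conservation at $a$ holds. So we need $p,q\neq0$ and $p+q\ne0$, which leaves $(\lambda-1)(\lambda-2)$ pairs, and $x\notin\{0,q,-p\}$. These three forbidden values are distinct exactly because $q$, $p$ and $p+q$ are non-zero. So there are $\lambda-3$ choices of $x$ for each pair, and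
$$F(K_4;\lambda)=(\lambda-1)(\lambda-2)(\lambda-3).$$

Hence for $n=3,4$ all zeros lie in $|\lambda|\le3$. The graph $K_2$ is a single bridge, on which a flow must vanish, so $F(K_2;\lambda)$ is identically zero, and we start at $n=3$. The thesis "The complexity of counting problems" is the source of the following conjecture: *the zeros of the flow polynomials of the complete graphs $K_n$ lie in a bounded region of the complex plane.* That is, one constant $R$ should satisfy $|z|\le R$ for every $n\ge3$ and every zero $z$ of $F(K_n;\lambda)$.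

## What changes at $K_5$, and the bound by 3

Try the hub argument on $K_5$. The four spokes carry non-zero $p,q,r,s$ with $p+q+r+s=0$, and we must complete them by non-zero values on the remaining $K_4$, where each vertex now has a prescribed demand. Count the completions by inclusion–exclusion over the set $S$ of edges of $K_4$ forced to be zero. The set $S$ contributes $(-1)^{|S|}$ times the number of solutions supported on $E\setminus S$. This number is zero unless the demands sum to zero on every component of $(V,E\setminus S)$, and otherwise it is a power of $\lambda$ that depends only on $S$. No component can be a single vertex, since the demands are non-zero. So $E\setminus S$ is either connected, and then its contribution does not depend on the demands, or it is a perfect matching, and then it contributes $+1$ if a pair sum vanishes. The number of completions is therefore a fixed polynomial in $\lambda$ plus the number of zeros among $p+q,\ p+r,\ p+s$. On $K_4$ there were no coincidences. From $K_5$ on there are coincidences, and their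 bookkeeping is a bookkeeping of set partitions of the vertices. We shall see that the resulting polynomial for $K_5$ no longer splits into integer linear factors, so reading off zeros is hopeless and we have to *bound* them.

The bound seen for $K_4$ turns out to hold for every $n$.

**Theorem 1.** For every $n\ge3$, every zero $z$ of $F(K_n;\lambda)$ satisfies $|z-1|\le2$, hence $|z|\le3$. Equality in either inequality holds only for $n=4$, $z=3$. So $R=3$ works and is best possible.

Two finer theorems, on how the zeros approach the circle $|\lambda-1|=1$, are stated once the function that governs them has appeared.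

## A sum over set partitions

Throughout, $y=1-\lambda$ and $m=\binom n2$. For a partition $\pi$ of the vertex set, let $b=b(\pi)$ be its number of blocks, $e(\pi)=\sum_B\binom{|B|}2$ the number of edges inside blocks, and $c(\pi)=m-e(\pi)$ the number of edges between blocks. Write $(\lambda)_b=\lambda(\lambda-1)\cdots(\lambda-b+1)$.

**Step 1: turn conservation into a sum over colorings.** Let $\lambda$ be a positive integer, $A=\mathbb Z/\lambda$, $\omega=e^{2\pi i/\lambda}$. Conservation at $v$ is detected by $\lambda^{-1}\sum_{x_v\in A}\omega^{x_v(\mathrm{in}_v-\mathrm{out}_v)}$. An edge $u\to v$ with value $a$ contributes $+a$ at $v$ and $-a$ at $u$, so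
$$F(K_n;\lambda)=\lambda^{-n}\sum_{x:V\to A}\ \prod_{uv}\ \sum_{a\neq0}\omega^{a(x_v-x_u)} .$$
The inner sum is $\lambda-1$ if $x_u=x_v$ and $-1$ otherwise, that is, $-1$ times $1-\lambda$ or $1$. Writing $\mathrm{mono}(x)$ for the number of edges whose ends have the same color, we get $F(K_n;\lambda)=(-1)^m\lambda^{-n}\sum_x y^{\mathrm{mono}(x)}$.

**Step 2: group the colorings by their color classes.** Exactly $(\lambda)_b$ maps $x$ have a given partition $\pi$ as their partition into color classes, and then $\mathrm{mono}(x)=e(\pi)$. Both sides below are polynomials in $\lambda$ that agree at all positive integers, so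
$$(-1)^m\lambda^nF(K_n;\lambda)=\sum_\pi(\lambda)_{b(\pi)}\,y^{e(\pi)} \tag{1}$$
identically.

**Step 3: cancel one factor $\lambda$.** Since $\lambda-k=-(y+k-1)$, we have $(\lambda)_b=\lambda(-1)^{b-1}y(y+1)\cdots(y+b-2)$. Hence
$$(-1)^m\lambda^{n-1}F(K_n;\lambda)=W_n(y),\qquad W_n(y)=\sum_\pi(-1)^{b-1}\Bigl[\prod_{j=0}^{b-2}(y+j)\Bigr]y^{e(\pi)}. \tag{2}$$

So, with multiplicity, the zeros of $W_n$ are the numbers $1-z$, for $z$ a zero of $F(K_n;\cdot)$, together with $n-1$ extra copies of $y=1$ (that is, $\lambda=0$).

As a check, $n=3$ gives $W_3=y^3-3y^2+(y^2+y)=y(y-1)^2$. For $n=4$ there are $1,4,3,6,1$ partitions of types $4;\,31;\,22;\,211;\,1^4$, and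
$$W_4=y^6-4y^4-3y^3+6(y^3+y^2)-(y^3+3y^2+2y)=y^6-4y^4+2y^3+3y^2-2y=(y-1)^3y(y+1)(y+2),$$
in agreement with the hub computation.

## The two ends of $W_n$

**Fact (a), the top.** For $n\ge3$,
$$W_n(y)=y^m+(\text{terms of degree}\le m-(n-2)). \tag{3}$$

*Proof.* The summand of $\pi$ in (2) has degree $(b-1)+e(\pi)=m-\bigl(c-(b-1)\bigr)$. Splitting one block into two raises $b$ by exactly $1$ and $c$ by at least $1$, so $c-(b-1)$ does not decrease under refinement. It is $0$ for the one-block partition, so $c\ge b-1$ always. If $b=2$ with block sizes $l,\,n-l$, then $c=l(n-l)\ge n-1$, so $c-(b-1)\ge n-2$. Every partition with $b\ge2$ refines one with $b=2$, so it also satisfies $c-(b-1)\ge n-2$. $\square$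

**Fact (b), the bottom.** For $n\ge3$, $W_n(y)=(-1)^{n-1}(n-2)!\,y+O(y^2)$. So $\lambda=1$ is a simple zero of $F(K_n;\lambda)$, and the other $n(n-3)/2$ zeros $z_j$ satisfy
$$\prod_j|z_j-1|=(n-2)!. \tag{4}$$

*Proof.* For $b\ge2$ the bracket in (2) contains the factor $y$, so the summand is divisible by $y^{1+e(\pi)}$. The one-block summand is $y^m$ with $m\ge3$. So only $e(\pi)=0$ contributes to the coefficient of $y$. This is the all-singletons partition, with summand $(-1)^{n-1}y(y+1)\cdots(y+n-2)$. Hence $y=0$ is a simple zero. As $W_n$ is monic of degree $m$, the other $m-1$ zeros have absolute values with product $(n-2)!$. Of these, $n-1$ are the extra zeros $y=1$, which do not affect the product. The number of remaining zeros is $m-1-(n-1)=n(n-3)/2$. $\square$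

## Comparing leading terms: $F$ against $W_n$

The obvious way to bound zeros is to show that the leading term beats the sum of all the others. Apply this to $F$ itself, in powers of $y$, for $n\ge4$. Put $d=\deg F=(n-1)(n-2)/2$. Since $\lambda=-(y-1)$, (2) and (3) give, near $y=\infty$,
$$(-1)^{m+n-1}F=\frac{W_n(y)}{(y-1)^{n-1}}=y^{d}\Bigl(1-\frac1y\Bigr)^{-(n-1)}\bigl(1+O(y^{-(n-2)})\bigr),$$
so the coefficient of $y^{d-k}$ is $\binom{n-2+k}{k}$ for $0\le k\le n-3$. Already the term $k=1$ has coefficient $n-1$. The leading term can win only if $|y|^d>(n-1)|y|^{d-1}$, so this method gives no zero-free region inside $|y|\le n-1$. It cannot produce a bound independent of $n$.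

The polynomial for $K_5$ shows this concretely. Dividing the polynomial $W_5$ computed below by $(y-1)^4=\lambda^4$ gives
$$F(K_5;\lambda)=y\,(y^5+4y^4+10y^3+15y^2+15y+6).$$
The coefficients $4$ and $10$ are $\binom41$ and $\binom52$. The constant term $6=3!$ illustrates (4). The quintic has no integer root: it is positive for $y\ge0$, and its values at $-1,-2,-3$ are $-1,-12,-93$. An integer root divides $6$, and at $y=-6$ we have $y^5+4y^4=-2592$, $10y^3+15y^2=-1620$, $15y+6=-84$.

The computation also shows the remedy. The large coefficients come entirely from the factor $(1-1/y)^{-(n-1)}$, that is, from having divided by $\lambda^{n-1}$. If we keep that factor, the coefficients of $y^{m-1},\dots,y^{m-n+3}$ vanish by (3). The price is $n-1$ extra zeros at $y=1$, which lie inside the disc we are aiming for anyway. So we compare leading terms in $W_n$.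

## No zeros of $W_n$ in $|y|\ge2$

We prove Theorem 1 by showing that $W_n(y)\ne0$ for $|y|\ge2$ and $n\ge3$, except for $n=4$, $y=-2$.

**Step 1: $n=3$ and $n=4$.** The factorizations above show that $W_3$ has no zero with $|y|\ge2$ and that $W_4$ has only $y=-2$, i.e. $\lambda=3$.

**Step 2: $n=5$ and $n=6$, from the explicit polynomials.** For $n=5$ the numbers of partitions of types $5;\,41;\,32;\,311;\,221;\,2111;\,1^5$ are $1,5,10,10,15,10,1$, so (2) reads
$$W_5=y^{10}-5y^7-10y^5+10(y^5+y^4)+15(y^4+y^3)-10(y^4+3y^3+2y^2)+(y^4+6y^3+11y^2+6y),$$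
$$W_5=y^{10}-5y^7+16y^4-9y^3-9y^2+6y.$$
For $n=6$ the types $6;\,51;\,42;\,411;\,33;\,321;\,3111;\,222;\,2211;\,21^4;\,1^6$ occur $1,6,15,15,10,60,20,15,45,15,1$ times, and
$$\begin{aligned}W_6={}&y^{15}-6y^{11}-15y^8+15(y^8+y^7)-10y^7+60(y^6+y^5)-20(y^6+3y^5+2y^4)\\&+15(y^5+y^4)-45(y^5+3y^4+2y^3)+15(y^5+6y^4+11y^3+6y^2)\\&-(y^5+10y^4+35y^3+50y^2+24y)\\={}&y^{15}-6y^{11}+5y^7+40y^6-16y^5-80y^4+40y^3+40y^2-24y.\end{aligned}$$
In each case, the sum of the absolute values of the lower terms divided by $|y|^m$ decreases in $|y|$, so it is enough that it is less than $1$ at $|y|=2$. For $n=5$ the lower terms total $640+256+72+36+12=1016<1024=2^{10}$. For $n=6$ they total $12288+640+2560+512+1280+320+160+48=17808<32768=2^{15}$. So there are no zeros with $|y|\ge2$.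

**Step 3: for general $n$, reduce to a count of ordered partitions.** Let $r=|y|\ge2$. Divided by $y^m$, the summand of $\pi$ has absolute value $\bigl|\prod_{j=0}^{b-2}(y+j)\bigr|r^{-c}$. Using $|y+j|\le r(1+j/r)$ and $c\ge b-1$,
$$\Bigl|\prod_{j=0}^{b-2}(y+j)\Bigr|r^{-c}\le r^{b-1-c}\prod_{j=0}^{b-2}\Bigl(1+\frac jr\Bigr)\le2^{b-1-c}\prod_{j=0}^{b-2}\Bigl(1+\frac j2\Bigr)=2^{-c}\prod_{j=0}^{b-2}(2+j)=b!\,2^{-c}.$$
The one-block partition contributes exactly $1$. Hence
$$\Bigl|\frac{W_n(y)}{y^m}-1\Bigr|\le A_n-1,\qquad A_n=\sum_\pi b(\pi)!\,2^{-c(\pi)}.$$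
Since $b!$ is the number of orderings of the blocks, $A_n$ is a sum over *ordered* set partitions with weight $2^{-c}$. If the first block has size $j<n$, it accounts for $j(n-j)$ of the edges between blocks, and the rest is an ordered partition of $n-j$ points. So
$$A_n=1+\sum_{j=1}^{n-1}\binom nj2^{-j(n-j)}A_{n-j}. \tag{5}$$

**Step 4: run the recursion until it drops below 2.** From (5), $A_1=1$, $A_2=2$, and then
$$\begin{aligned}A_3&=1+\tfrac34\cdot2+\tfrac34=3.25,\\A_4&=1+\tfrac48(3.25)+\tfrac6{16}\cdot2+\tfrac48=3.875,\\A_5&=1+\tfrac5{16}(3.875)+\tfrac{10}{64}(3.25)+\tfrac{10}{64}\cdot2+\tfrac5{16}=3.34375,\\A_6&=1+\tfrac6{32}(3.34375)+\tfrac{15}{256}(3.875)+\tfrac{20}{512}(3.25)+\tfrac{15}{256}\cdot2+\tfrac6{32}<2.2857,\\A_7&<1+\tfrac7{64}(2.2857)+\tfrac{21}{1024}(3.34375)+\tfrac{35}{4096}(3.875)+\tfrac{35}{4096}(3.25)+\tfrac{21}{1024}\cdot2+\tfrac7{64}<1.54.\end{aligned}$$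
We need $A_n-1<1$. It fails for $n=5,6$, which is why Step 2 was necessary, and it holds at $n=7$.

**Step 5: induction for $n\ge8$.** Assume $A_k\le3.875$ for all $k<n$ and $A_{n-1}<2$. The terms $j=1$ and $j=n-1$ of (5) together are at most $n2^{-(n-1)}(2+1)=6n\cdot2^{-n}$. For $2\le j\le n-2$ we have $j(n-j)\ge2(n-2)$, so these terms total at most $3.875\cdot2^n\cdot2^{-2(n-2)}=62\cdot2^{-n}$. Thus
$$A_n-1\le(6n+62)2^{-n}\le\tfrac{110}{256}<1,$$
since $(6n+62)2^{-n}$ decreases in $n$. So $A_n<2$, and the induction continues. For $n\ge7$ and $|y|\ge2$ we get $|W_n(y)/y^m-1|<1$, hence $W_n(y)\neq0$.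

**Step 6: back to $\lambda$.** All zeros satisfy $|z-1|=|y|\le2$, with equality only for $n=4$, $z=3$. Then $|z|\le1+|z-1|\le3$. Equality forces $|z-1|=2$, hence $n=4$, $z=3$, where it does hold. This proves Theorem 1. $\blacksquare$

## The scale $|y|=(\kappa n)^{2/n}$ and the function $E(t,y)$

For $n\ge3$ let $M_n=\max\{|z-1|:F(K_n;z)=0\}$. How large is $M_n$ for large $n$? A lower bound is free: the maximum is at least the geometric mean, so (4) gives $M_n\ge((n-2)!)^{2/(n(n-3))}>1$ for $n\ge4$. By Stirling, $M_n^{n/2}\ge((n-2)!)^{1/(n-3)}=(1+o(1))\,n/e$. So the natural quantity is $M_n^{n/2}/n$, and $\liminf M_n^{n/2}/n\ge1/e$.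

To guess the truth, compare two parts of $W_n$ just outside the unit circle: the leading term $y^m$, and the partitions into many small blocks. For $|y|=1$ the sum (1) has the generating function $\sum_n\lambda W_n(y)t^n/n!=E(t,y)^{\lambda}$ up to the constant term, where
$$E(t,y)=\sum_{j\ge0}y^{\binom j2}\frac{t^j}{j!}\qquad(|y|\le1);$$
this is proved in the next section. If $E(\cdot,y)$ has a nearest zero at distance $\tau$, the $n$-th coefficient of its power should be of size about $\tau^{-n}$, which makes $W_n$ of size about $n!\,\tau^{-n}\approx(n/(e\tau))^n$. This balances $|y|^m=(|y|^{n/2})^{n-1}$ when $|y|^{n/2}\approx n/(e\tau)$. This is only a guess, but it names the right constant. Let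
$$\tau_*=\min\{|t|:\ E(t,y)=0,\ |y|=1\}.$$

Two examples: $E(t,1)=e^t$ has no zeros. For $y=-1$ the signs $(-1)^{\binom j2}$ run $+,+,-,-,+,+,\dots$, so $E(t,-1)=\cos t+\sin t$, which vanishes at $t=-\pi/4$. The set of pairs $(t,y)$ with $|y|=1$, $E(t,y)=0$ is closed and, by this example, non-empty, so the minimum exists and $\tau_*\le\pi/4$. Since $|E(t,y)-1|\le e^{|t|}-1$, a zero needs $e^{|t|}\ge2$, so
$$\ln2\le\tau_*\le\pi/4<1 .$$

**Theorem 2.** $\displaystyle\lim_{n\to\infty}\frac{M_n^{n/2}}{n}=\frac1{e\,\tau_*}$. Equivalently, $M_n=1+\dfrac{2\log n-2-2\log\tau_*+o(1)}{n}$. Moreover $M_n\ge((n-2)!)^{2/(n(n-3))}>1$ for all $n\ge4$.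

**Theorem 3.** $F(K_n;\lambda)$ has a simple zero at $\lambda=1$. For the other $n(n-3)/2$ zeros $z_j$,
$$\sum_j\bigl(\log M_n-\log|z_j-1|\bigr)=n\bigl(-\log\tau_*+o(1)\bigr),$$
with non-negative summands. Hence for each $K>0$, all but $O(n^2/K)$ of the zeros satisfy $\log M_n-\frac Kn\le\log|z_j-1|\le\log M_n$. The normalized zero-counting measures converge weakly to the uniform measure on the circle $|\lambda-1|=1$.

The last sentence of Theorem 2 has just been proved. Since $\tau_*<1$, the geometric-mean bound $1/e$ falls short of $1/(e\tau_*)$, and the lower half of Theorem 2 will need another idea.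

## Splitting off the large block

**Step 1: the exponential formula.** For numbers $w_1,w_2,\dots$ and any $\mu\in\mathbb C$,
$$\sum_{\pi\text{ of }[l]}(\mu)_{b(\pi)}\prod_Bw_{|B|}=l!\,[t^l]\Bigl(1+\sum_{j\ge1}w_j\frac{t^j}{j!}\Bigr)^\mu, \tag{6}$$
where a power $g^\mu$ of a series with $g(0)=1$ means $\exp(\mu\log g)$ with $\log g(0)=0$. For a positive integer $\mu$, both sides count maps $[l]\to[\mu]$, each map weighted by the product of $w_{|\text{fiber}|}$ over its non-empty fibers. The left side groups the maps by their partition into fibers, and the right side chooses the fibers one value at a time. Both sides are polynomials in $\mu$, so (6) holds for all $\mu$. With $w_j=y^{\binom j2}$ we have $\prod_Bw_{|B|}=y^{e(\pi)}$. By (1) and (2), $\lambda W_n=\sum_\pi(\lambda)_by^{e(\pi)}$, so for $|y|=1$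
$$\lambda W_n(y)=n!\,[t^n]E(t,y)^{\lambda}. \tag{7}$$

**Step 2: isolate a block of more than half the points.** For $|y|>1$ the series $E(t,y)$ diverges for every $t\neq0$, so (7) cannot be used directly. The divergence comes from large blocks, and a partition has at most one block with more than $n/2$ points. Put $N=\lfloor n/2\rfloor$, $E_N(t,y)=\sum_{j=0}^Ny^{\binom j2}t^j/j!$ and $h_n(y)=W_n(y)/y^m$.

In $\sum_\pi(\lambda)_by^{e(\pi)}$ consider first the partitions with a block of size $n-l>n/2$. For $l=0$ the contribution is $\lambda y^m$. For $1\le l<n/2$ there are $\binom nl$ choices of the $l$ points outside the block, and these are partitioned into some number $s$ of blocks, all of size at most $l\le N$. Since $(\lambda)_{1+s}=\lambda(\lambda-1)_s=\lambda(-y)_s$, formula (6) with $\mu=-y$ gives the contribution $\lambda\binom nl\,y^{\binom{n-l}2}\,l!\,[t^l]E_N(t,y)^{-y}$. The remaining partitions have all blocks of size at most $N$ and contribute $n!\,[t^n]E_N(t,y)^\lambda$. Divide by $\lambda y^m$ and use $\binom{n-l}2-\binom n2=-l(2n-l-1)/2$: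
$$h_n(y)=1+\sum_{1\le l<n/2}(n)_l\,y^{-l(2n-l-1)/2}\alpha_l(y)+n!\,y^{-m}\beta_n(y), \tag{8}$$
$$\alpha_l=[t^l]E_N(t,y)^{-y},\qquad\beta_n=[t^n]\frac{E_N(t,y)^\lambda-1}\lambda,$$
where $\beta_n$ is read as $[t^n]\log E_N$ if $\lambda=0$. (Subtracting $1$ changes nothing for $n\ge1$.)

**Step 3: at our scale, $E_N$ is close to $E$ on the unit circle.**

**Lemma 1.** Fix $\kappa,\rho>0$ and put $r_n=(\kappa n)^{2/n}$. Then $|E_N(t,y)-E(t,y/|y|)|\to0$ as $n\to\infty$, uniformly for $1\le|y|\le r_n$, $|t|\le\rho$.

*Proof.* Let $n$ be so large that $r_n\ge1$. Comparing term by term, the difference is at most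
$$\sum_{j\le N}\bigl(r_n^{\binom j2}-1\bigr)\frac{\rho^j}{j!}+\sum_{j>N}\frac{\rho^j}{j!}.$$
The second sum tends to $0$. In the first, each fixed $j$ has $r_n^{\binom j2}\to1$, as $r_n\to1$, and the terms $j=0,1$ vanish. We need a summable bound independent of $n$. We have $r_n^{\binom j2}\le r_n^{j^2/2}=(\kappa n)^{j^2/n}$. The function $\frac jn\log(\kappa n)-\frac12\log j$ is convex in $j\in[1,n/2]$, so it is at most its larger end value. The end values are $\frac1n\log(\kappa n)$ and $\frac12\log(2\kappa)$, both bounded above. Hence $(\kappa n)^{j/n}\le C\sqrt j$ with $C=C(\kappa)$. So the $j$-th term is at most $(C\sqrt j\,\rho)^j/j!\le(Ce\rho/\sqrt j)^j$, using $j!\ge(j/e)^j$, and this is summable. Dominated convergence finishes the proof. $\square$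

**Step 4: bound every term of (8).**

**Lemma 2.** Let $\kappa>0$ and $0<\rho<\tau_*$. There are $C,n_0$ such that for $n\ge n_0$ and $|y|\ge r_n=(\kappa n)^{2/n}$,
$$|h_n(y)-1|\le C\bigl(n^{-1/2}+n^{3/2}(e\rho\kappa)^{-n}\bigr). \tag{9}$$

*Proof.* By (3), $h_n(1/w)-1$ is a polynomial in $w$ vanishing at $w=0$. By the maximum principle on $|w|\le1/r_n$ it suffices to take $|y|=r_n=:r$, with $n$ so large that $1\le r\le2$.

First we bound $\log E_N$. Since $\rho<\tau_*$, compactness gives $\delta=\min\{|E(t,\hat y)|:|t|\le\rho,\ |\hat y|=1\}>0$. By Lemma 1 with radius $\rho+1$, for large $n$ we have $|E_N|\ge\delta/2$ on $|t|\le\rho$, and $|E_N|\le e^{\rho+1}+1$ on $|t|\le\rho+1$. Cauchy's estimate on discs of radius $1$ gives $|\partial_tE_N|\le e^{\rho+1}+1$ on $|t|\le\rho$. Integrating $\partial_tE_N/E_N$ along radii, the branch of $\log E_N$ vanishing at $t=0$ is bounded on $|t|\le\rho$ by $L=2\rho(e^{\rho+1}+1)/\delta$.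

Now $|y|\le2$ and $|\lambda|\le3$, so on $|t|\le\rho$ we have $|E_N^{-y}|\le e^{2L}$ and, from $|e^{\lambda u}-1|\le|\lambda u|e^{|\lambda u|}$, also $|(E_N^\lambda-1)/\lambda|\le Le^{3L}$ (and $|\log E_N|\le L$ if $\lambda=0$). Cauchy's estimate on $|t|=\rho$ gives a constant $C_0$ with $|\alpha_l|\le C_0\rho^{-l}$ and $|\beta_n|\le C_0\rho^{-n}$.

For $1\le l<n/2$ the exponent satisfies $l(2n-l-1)/2\ge l(\frac{3n}4-\frac12)$, and $r^{3n/4}=(\kappa n)^{3/2}$. So the $l$-th term of (8) is at most
$$C_0\bigl(n\rho^{-1}(\kappa n)^{-3/2}r^{1/2}\bigr)^l=C_0\bigl(O(n^{-1/2})\bigr)^l,$$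
and the geometric sum over $l\ge1$ is $O(n^{-1/2})$. Finally $r^m=(\kappa n)^{n-1}$ and $n!\le e\sqrt n\,(n/e)^n$, so the last term is at most $C_0\,n!\,\rho^{-n}(\kappa n)^{-(n-1)}=O\bigl(n^{3/2}(e\rho\kappa)^{-n}\bigr)$. $\square$

**Step 5: the upper half of Theorem 2.** Let $\kappa>1/(e\tau_*)$ and choose $\rho<\tau_*$ with $e\rho\kappa>1$. The right side of (9) tends to $0$, so
$$h_n\to1\quad\text{uniformly on }|y|\ge(\kappa n)^{2/n}. \tag{10}$$
For large $n$ there are no zeros there, so $M_n<(\kappa n)^{2/n}$. Letting $\kappa$ decrease to $1/(e\tau_*)$ gives $\limsup M_n^{n/2}/n\le1/(e\tau_*)$.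

## Absence of zeros forces smallness

For $\kappa<1/(e\tau_*)$ the bound (9) grows exponentially, but a large upper bound does not produce a zero, and the geometric mean stops at $1/e$. The way through is to argue by contradiction. If there are no zeros, $\log|h_n|$ is harmonic. It is nearly $0$ far out by (10), and it has a one-sided bound of order $n$ by (9). Positive harmonic functions are rigid: Harnack's inequality then carries "nearly $0$" inwards, so $h_n$ would be only $e^{o(n)}$ near the scale $\kappa$. By the maximum principle $W_n$ would then be too small on $|y|=1$ to be compatible with (7) and a zero of $E$ near $\tau_*$. To read off the size of the coefficients in (7) we need to know that this zero is isolated and simple.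

**Lemma 3.** For $|y|=1$, $E(\cdot,y)$ has at most one zero, counted with multiplicity, in $|t|\le1$.

*Proof.* $E(\cdot,y)$ is entire with $E(0,y)=1$. Suppose there are two zeros in $|t|\le1$. In Jensen's formula on $|t|=\frac32$ each contributes at least $\log\frac32$, and other zeros contribute non-negative amounts. By concavity of $\log$ and Parseval,
$$2\log\tfrac32\le\frac1{2\pi}\int_0^{2\pi}\log\bigl|E(\tfrac32e^{i\theta},y)\bigr|\,d\theta\le\tfrac12\log\sum_{j\ge0}\frac{(9/4)^j}{j!^2},$$
so the sum would be at least $(3/2)^4=5.0625$. Its first seven terms are $1$, $2.25$, $1.265625$, $0.316406\ldots$, $0.044494\ldots$, $0.004004\ldots$, $0.000250\ldots$, and afterwards each term is at most $\frac1{20}$ of the previous one. The total is less than $4.89$, a contradiction. $\square$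

Now let $0<\kappa<1/(e\tau_*)$ and suppose that $M_n\le(\kappa n)^{2/n}$ for all $n$ in an infinite set $S$. Below, $n\in S$ is large, so that $\kappa n>1$. Zeros of $W_n$ with $|y|>1$ come from $F$, so $h_n$ has no zeros in $|y|>(\kappa n)^{2/n}$. Fix $\kappa''$ and $K$ with $\kappa<\kappa''<1/(e\tau_*)<K$.

**Step 1: show that $\sup_{|y|=(\kappa''n)^{2/n}}\frac1n\log|h_n(y)|\to0$ along $S$.** By Lemma 2, with any $\rho<\tau_*$, there is a constant $C_1$ with $|h_n|\le e^{C_1n}$ on $|y|\ge(\kappa n)^{2/n}$. Substitute $y=\exp((2\log n+\zeta)/n)$. Then $|y|=(e^{\mathrm{Re}\,\zeta/2}n)^{2/n}$, so $\mathrm{Re}\,\zeta>2\log\kappa$ corresponds to $|y|>(\kappa n)^{2/n}$, and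
$$v_n(\zeta)=C_1-\tfrac1n\log|h_n(y)|$$
is a non-negative harmonic function on this fixed half-plane. By (10) with $K$ in place of $\kappa$, $v_n\to C_1$ uniformly on $\mathrm{Re}\,\zeta\ge2\log K$.

Take $\zeta_n$ with $\mathrm{Re}\,\zeta_n=2\log\kappa''$ so that $y(\zeta_n)$ maximizes $|h_n|$ on the circle $|y|=(\kappa''n)^{2/n}$, and put $u_n(\zeta)=v_n(\zeta+i\,\mathrm{Im}\,\zeta_n)$. The $u_n$ are non-negative harmonic on $\mathrm{Re}\,\zeta>2\log\kappa$, and $u_n(2\log K)\to C_1$, so they are bounded at one point. By Harnack's inequality they are bounded on compact sets, and a locally bounded family of harmonic functions is normal. So every subsequence of $(u_n)$ has a sub-subsequence converging locally uniformly to a harmonic function. The limit equals $C_1$ on the open set $\mathrm{Re}\,\zeta>2\log K$, hence everywhere. Therefore $u_n(2\log\kappa'')\to C_1$, that is, $\frac1n\log|h_n(y(\zeta_n))|\to0$. This is the claim.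

**Step 2: transport the bound to the unit circle.** On $|y|=(\kappa''n)^{2/n}$ we have $|y|^m=(\kappa''n)^{n-1}$, so Step 1 gives $|W_n|\le e^{o(n)}(\kappa''n)^{n-1}$ there. This circle has radius greater than $1$, so the maximum principle gives the same bound for $|y|\le1$. For each fixed $y$ with $|y|=1$, formula (7) and $n!\ge(n/e)^n$ yield, as $n\to\infty$ in $S$,
$$\bigl|[t^n]E(t,y)^{1-y}\bigr|\le e^{o(n)}\frac{(\kappa''n)^n}{n!}\le e^{o(n)}(e\kappa'')^n. \tag{11}$$

**Step 3: choose a point where the exponent is not an integer.** Let $|y_*|=1$, $E(t_*,y_*)=0$, $|t_*|=\tau_*$. Then $\tau_*<1$, and $\tau_*<1/(e\kappa'')$ by the choice of $\kappa''$. As $y\to y_*$ on the unit circle, $E(\cdot,y)\to E(\cdot,y_*)$ locally uniformly, and the limit is not identically zero. By Hurwitz's theorem we can choose $y_0$ close to $y_*$ with $|y_0|=1$, $y_0\neq\pm1$, such that $E(\cdot,y_0)$ has a zero $t_0$ with $|t_0|<\min(1,1/(e\kappa''))$. By Lemma 3 it is simple and is the only zero in $|t|\le1$. Put $\lambda_0=1-y_0$, which is not real. Write $E(t,y_0)=(1-t/t_0)G(t)$.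 The entire function $G$ has no zero in $|t|\le1$, hence none in a slightly larger disc, and $G(0)=1$. So
$$E(t,y_0)^{\lambda_0}=(1-t/t_0)^{\lambda_0}H(t),\qquad H=G^{\lambda_0}=\sum_ka_kt^k,$$
with $H$ analytic in a neighborhood of $|t|\le1$ and $H(t_0)\ne0$. In particular $\sum|a_k|<\infty$.

**Step 4: find the size of the coefficients.** Let $b_n=[t^n](1-t/t_0)^{\lambda_0}=\binom{\lambda_0}n(-1/t_0)^n$. Since $\lambda_0\notin\mathbb R$, no $b_n$ is zero. From $b_n/b_{n-1}=-\frac{\lambda_0-n+1}{n\,t_0}\to1/t_0$ we get $b_{n-1}/b_n\to t_0$, hence $b_{n-k}/b_n\to t_0^k$ for each fixed $k$.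

For a uniform bound, fix $|t_0|<\theta<1$ and $m_0$ with $|b_{k-1}/b_k|\le\theta$ for $k\ge m_0$. Let $0\le k\le n$ and $n\ge m_0$. If $n-k\ge m_0$, multiplying $k$ ratios gives $|b_{n-k}/b_n|\le\theta^k$. If $n-k<m_0$, then
$$\Bigl|\frac{b_{n-k}}{b_n}\Bigr|=\Bigl|\frac{b_{n-k}}{b_{m_0}}\Bigr|\Bigl|\frac{b_{m_0}}{b_n}\Bigr|\le\max_{i<m_0}\Bigl|\frac{b_i}{b_{m_0}}\Bigr|\,\theta^{n-m_0}\le\max_{i<m_0}\Bigl|\frac{b_i}{b_{m_0}}\Bigr|\,\theta^{k-m_0}.$$
In both cases $|b_{n-k}/b_n|\le C\theta^k$ with $C$ independent of $n,k$. Since $\sum|a_k|<\infty$, dominated convergence gives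
$$\frac{[t^n]E(t,y_0)^{\lambda_0}}{b_n}=\sum_{k\le n}a_k\frac{b_{n-k}}{b_n}\to\sum_ka_kt_0^k=H(t_0)\neq0.$$
As $|b_n|^{1/n}\to1/|t_0|$, we get $\bigl|[t^n]E(t,y_0)^{\lambda_0}\bigr|^{1/n}\to1/|t_0|>e\kappa''$. This contradicts (11) at $y=y_0$.

**Step 5: conclude.** So for every $\kappa<1/(e\tau_*)$ we have $M_n>(\kappa n)^{2/n}$ for all large $n$, that is, $\liminf M_n^{n/2}/n\ge1/(e\tau_*)$. Together with the upper half, the limit exists and equals $1/(e\tau_*)$. Taking logarithms,
$$\log M_n=\tfrac2n\bigl(\log n-1-\log\tau_*+o(1)\bigr). \tag{12}$$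
Since $(\log n/n)^2=o(1/n)$, this is equivalent to the expansion of $M_n$ in Theorem 2. $\blacksquare$

## Concentration on the circle $|\lambda-1|=1$

We prove Theorem 3. The simple zero at $\lambda=1$ is Fact (b). Let $y_j=1-z_j$, $1\le j\le n(n-3)/2$, be the other zeros; none of them is $0$.

**Step 1: the total deficit below $\log M_n$.** By (4), (12) and Stirling's formula,
$$\begin{aligned}\sum_j\bigl(\log M_n-\log|y_j|\bigr)&=\tfrac{n(n-3)}2\log M_n-\log(n-2)!\\&=n(\log n-1-\log\tau_*)-(n\log n-n)+o(n)=n\bigl(-\log\tau_*+o(1)\bigr).\end{aligned}$$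
The summands are non-negative by the definition of $M_n$. By Markov's inequality, the number of $j$ with $\log M_n-\log|y_j|>K/n$ is at most $n(-\log\tau_*+o(1))\cdot n/K=O(n^2/K)$.

**Step 2: almost all zeros are near the unit circle.** Fix $0<\varepsilon<1$. Since $M_n\to1$, for large $n$ no zero has $|y_j|>1+\varepsilon$. A zero with $|y_j|<1-\varepsilon$ contributes at least $-\log(1-\varepsilon)$ to the sum of Step 1, because $M_n>1$. So at most $O_\varepsilon(n)$ of the zeros satisfy $\bigl||y_j|-1\bigr|>\varepsilon$, out of about $n^2/2$. By Theorem 1, all zeros lie in the compact set $|y|\le2$, so the normalized zero-counting measures of $F$ in the variable $y$ have weak limit points along subsequences. The one zero $y=0$ does not matter in the limit. Each limit point $\mu$ is a probability measure on $|y|=1$.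

**Step 3: the moments of $\mu$.** By (3), the elementary symmetric functions $e_1,\dots,e_{n-3}$ of the zeros of $W_n$ vanish. Newton's identities $p_k=\sum_{i=1}^{k-1}(-1)^{i-1}e_ip_{k-i}+(-1)^{k-1}k\,e_k$ then give $p_k(W_n)=0$ for the power sums with $1\le k\le n-3$. Remove the $n-1$ extra zeros at $y=1$: the $k$-th power sum of the zeros of $F$ in the variable $y$ is $-(n-1)$. (For $K_5$ and $k=1$ this is the coefficient $4$ of the quintic above, with the sign reversed.) Dividing by $\deg F=(n-1)(n-2)/2$ gives $-2/(n-2)\to0$. Hence $\int y^k\,d\mu=0$ for all $k\ge1$. Since $\bar y=y^{-1}$ on the unit circle, conjugation gives the same for all $k\le-1$. Trigonometric polynomials are dense in the continuous functions on the circle, so $\mu$ is the uniform measure on $|y|=1$.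

Every weak limit point is the same measure, and all supports lie in a fixed compact set, so the whole sequence converges to it. Under $\lambda=1-y$ it becomes the uniform measure on $|\lambda-1|=1$. $\blacksquare$
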